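# Random reservoirs with spectral radius below one, and why they can remember too much

## 1. One unit, and weight matrices that contract

Take a single unit whose state $x(n)\in(-1,1)$ is updated by
$$x(n+1)=\tanh\big(w\,x(n)+s(n+1)\big),$$
where $s$ is an arbitrary driving signal and $|w|<1$. Suppose two state histories $(x(n))_{n\le0}$ and $(x'(n))_{n\le 0}$ are driven by the same signal. Since $\tanh$ is $1$-Lipschitz, $|x(n+1)-x'(n+1)|\le|w|\,|x(n)-x'(n)|$. Going back $m$ steps,
$$|x(n)-x'(n)|\le|w|^m|x(n-m)-x'(n-m)|\le 2|w|^m\qquad\text{for all }m,$$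
so the histories coincide. The present state is determined by the past signal, and the network has no memory of its own initial condition. We ask when this is true for a large random network.

**Definition 1 (network).** A network has $K$ input units, $N$ internal units (the reservoir) and $L$ output units. It is given by $W^{in}\in\mathbb R^{N\times K}$, $W\in\mathbb R^{N\times N}$ and $W^{back}\in\mathbb R^{N\times L}$. Driven by inputs $u(n)\in\mathbb R^K$ and teacher outputs $d(n)\in\mathbb R^L$, its state $x(n)\in\mathbb R^N$ obeys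
$$x(n+1)=\tanh\big(W^{in}u(n+1)+Wx(n)+W^{back}d(n)\big),$$
with $\tanh$ applied componentwise.

**Definition 2 (echo states).** Let $\mathcal U\subset\mathbb R^K$ and $\mathcal D\subset\mathbb R^L$ be compact. The network has echo states with respect to $\mathcal U$ and $\mathcal D$ if, for every left-infinite sequence $(u(n),d(n-1))\in\mathcal U\times\mathcal D$, $n=\dots,-1,0$, any two state sequences $(x(n))_{n\le0}$, $(x'(n))_{n\le0}$ compatible with it (both satisfy the update equation for all $n<0$) are equal. It is an echo state network if it has echo states with respect to every compact input/output interval $\mathcal U\times\mathcal D$.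

**Definition 3.** Call $W\in\mathbb R^{N\times N}$ universally echo if $(W^{in},W,W^{back})$ is an echo state network for all $K,L$ and all $W^{in},W^{back}$ of matching dimensions.

So the $1\times1$ matrix $(w)$ is universally echo when $|w|<1$. Throughout, $|\cdot|$ is the Euclidean norm, $\|\cdot\|$ the operator norm, and $\rho(\cdot)$ the spectral radius, the largest modulus of an eigenvalue. The computation above works in every dimension.

**Lemma 1.** If $\|W\|<1$, then $W$ is universally echo.

**Proof.** In a compatible sequence every state with index $n\le 0$ is a value of $\tanh$, hence lies in $(-1,1)^N$. Since $\tanh$ is componentwise $1$-Lipschitz, two compatible sequences satisfy $|x(n+1)-x'(n+1)|\le\|W\|\,|x(n)-x'(n)|$. So $|x(n)-x'(n)|\le\|W\|^m\,2\sqrt N$ for all $m$, and the sequences coincide. $\square$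

If $W$ is symmetric, then $\|W\|=\rho(W)$, so spectral radius below $1$ is enough. The following conjecture, from "A tutorial on training recurrent neural networks, covering BPPT, RTRL, EKF and the 'echo state network' approach", says in effect that for large random matrices the spectral radius also decides.

**Conjecture.** Let $\delta,\varepsilon\in(0,1)$ be small. There is $N_0=N_0(\delta,\varepsilon)$ such that for every $N\ge N_0$ the following random matrix $W_2$ is universally echo with probability at least $1-\varepsilon$: (1) sample the $N^2$ entries of $W_0$ independently and uniformly from $[-1,1]$; (2) put $W_1=W_0/\rho(W_0)$, where $\rho(W_0)\ne0$ almost surely; (3) put $W_2=(1-\delta)W_1$.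

For $N=1$ we get $W_2=\pm(1-\delta)$, which is universally echo. The threshold $N_0$ is there to exclude such trivially easy small sizes.

**Conventions.** "W.h.p." means with probability tending to $1$ as $N\to\infty$, all other parameters being fixed. "$\mathbb P(W_2\text{ is universally echo})\to0$" means that this event is contained in measurable events of probability tending to $0$; "$\to1$" means that it contains measurable events of probability tending to $1$.

**Random matrix facts.** Let $W=(\xi_{ij}/\sqrt N)$ with i.i.d. real $\xi_{ij}$ of mean $0$, variance $1$, and all moments finite. We use three theorems.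

- **(R1)** $\|W\|\to2$ in probability (Yin–Bai–Krishnaiah, PTRF 78 (1988)).
- **(R2)** Circular law: the empirical measure of the eigenvalues converges in probability to the uniform law on the unit disc (Tao–Vu, Ann. Probab. 38 (2010)).
- **(R3)** For every $\epsilon>0$, w.h.p. $\rho(W)\le1+\epsilon$ (Geman, Ann. Probab. 14 (1986) 1318; Bai–Yin, PTRF 73 (1986) 555, for finite fourth moment).

From (R2), w.h.p. $\rho(W)\ge1-\epsilon$: otherwise the empirical measure gives no mass to $\{|\lambda|>1-\epsilon\}$, whereas the uniform law gives it mass $1-(1-\epsilon)^2>0$. In particular $\rho(W)>0$ w.h.p.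

To connect with the conjecture, let $\xi$ be uniform on $[-\sqrt3,\sqrt3]$, which has mean $0$ and variance $1$. Then $W_0=\sqrt{N/3}\,W$, and since scalars cancel in step (2),
$$W_2=(1-\delta)\,\frac{W}{\rho(W)}. \tag{1}$$

**The case $\delta>1/2$.** By (1), (R1) and (R2), w.h.p.
$$\|W_2\|\le(1-\delta)\,\frac{2+o(1)}{1-o(1)},$$
which for $\delta>\frac12$ is bounded by a constant $<1$. Lemma 1 gives $\mathbb P(W_2\text{ is universally echo})\to1$: the conjectured statement holds for these $\delta$.

What changes for small $\delta$? Now $\|W_2\|\to2(1-\delta)>1$ while $\rho(W_2)=1-\delta<1$. The matrix is far from symmetric, Lemma 1 says nothing, and we must decide whether the spectral radius or something else controls the forgetting.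

## 2. The theorems and the constant $z_0$

Let $\varphi$ be the standard normal density, $\mathsf h\sim N(0,1)$, $\kappa=0.6$, and
$$d=\mathbb P(|\mathsf h|>\kappa)=0.54850\ldots,\qquad d_1=\mathbb E[\mathsf h^2;|\mathsf h|>\kappa]=d+2\kappa\varphi(\kappa)=0.94837\ldots$$
(the formula for $d_1$ is one integration by parts), and
$$z_0=\frac{d_1}{\sqrt2}\Big(1+\sqrt{1-d/d_1}\Big)=1.1060\ldots>1.105 .$$
Where $z_0$ comes from will be seen in Section 8.

**Theorem 1.** If $0<\delta\le0.095$, then $\mathbb P(W_2\text{ is universally echo})\to0$. More precisely, w.h.p. $(W^{in},W_2,W^{back})$ fails to be an echo state network for every $W^{in}$ of rank $N$ (for example $K=N$, $W^{in}=I$) and every $W^{back}$, already under a constant input and zero teacher signal.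

So for every $\delta\in(0,0.095]$ and every $\varepsilon\in(0,1)$ no threshold $N_0(\delta,\varepsilon)$ exists, and the conjecture is false.

**Theorem 2.**

(a) Theorem 1 holds for all $\delta<1-1/z_0=0.0958\ldots$ (with $\delta>0$), and when the entries of $W_0$ are i.i.d. copies of any centered non-degenerate sub-Gaussian variable (on the event $\rho(W_0)=0$, of probability tending to $0$, define $W_2$ arbitrarily).

(b) In the uniform setting, if $\delta>1/2$, then $\mathbb P(W_2\text{ is universally echo})\to1$; so the conjectured statement holds for $\delta\in(\frac12,1)$.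

(c) Let $\hat\rho(W)$ be the joint spectral radius of $\{DW:D\in[0,1]^N\}$, diagonal matrices being identified with vectors. If $\hat\rho(W)<1$, then $W$ is universally echo. If $\hat\rho(W)>1$, it is not, and the property fails for every $W^{in}$ of rank $N$ and every $W^{back}$.

Part (b) was proved in Section 1. Nothing is claimed for $1-1/z_0\le\delta\le\frac12$, nor that $1-1/z_0$ is sharp.

A centered variable $\xi$ is sub-Gaussian if for some $b$
$$\mathbb E e^{s\xi}\le e^{b^2s^2/2}\qquad\text{for all }s\in\mathbb R. \tag{2}$$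
For example, Hoeffding's lemma gives $\mathbb Ee^{s\xi}\le e^{s^2\ell^2/8}$ for a centered variable in an interval of length $\ell$; for the uniform law on $[-\sqrt3,\sqrt3]$, $\ell^2=12$ and $b^2=3$. All moments of a sub-Gaussian variable are finite. Joint spectral radii are defined in Section 4.

## 3. Saturating units: the Jacobian $DW$

The first thing a sensible person does is to linearize. With zero drive, the origin is a fixed point with Jacobian $W$, and $\rho(W)<1$ makes it attracting. This argument stops at the words "zero drive". An input moves the operating point, and since $\tanh'=1-\tanh^2$, at a state where the unit activities are $c$ the Jacobian is $DW$ with $D=\mathrm{diag}(1-c^2)$. Shrinking the rows of a matrix can increase its spectral radius.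

**Example with two units.** Let
$$W=\begin{pmatrix}2&2\\-2&-2\end{pmatrix},\qquad W^2=0,\quad\rho(W)=0 .$$
With $D=(1,\frac14)$ we get $DW=\begin{pmatrix}2&2\\-1/2&-1/2\end{pmatrix}$, of determinant $0$ and trace $\frac32$, so $\rho(DW)=\frac32$. Put $c=(0,\frac{\sqrt3}2)$, so $1-c^2=D$, and use the constant drive
$$b=\mathrm{artanh}\,c-Wc=\big(-\sqrt3,\ \mathrm{artanh}\tfrac{\sqrt3}2+\sqrt3\big).$$
Then $Wc+b=\mathrm{artanh}\,c$, so $c$ is a fixed point of $x\mapsto\tanh(Wx+b)$, with Jacobian $DW$ of spectral radius $\frac32$. The drive saturates the second unit, which was holding the first one in check. Likewise $W+sI$ with $0<s<1$ has $s$ as its only eigenvalue, while with $D=(1,0)$ the matrix $D(W+sI)$ has the eigenvalue $2+s$.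

It remains to turn an expanding fixed point into a failure of the echo state property. For that we need a second full history, infinite to the left, driven by the same input. It is found by following orbits that leave the fixed point, started ever closer to it. Allowing periodic rather than constant inputs costs nothing and yields Theorem 2(c).

**Proposition 1.** Suppose $D_1,\dots,D_k\in[0,1]^N$ and $\rho(D_kW\cdots D_1W)>1$. Then for every $W^{in}$ of rank $N$ and every $W^{back}$, the network is not an echo state network.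

**Proof.**

**Step 1: prescribing a periodic orbit and its Jacobian.** Eigenvalues are continuous, so we may increase zero entries slightly and assume $D_j\in(0,1]^N$. Put (componentwise) $c_j=\sqrt{1-D_j}\in[0,1)^N$ for $1\le j\le k$, $c_0=c_k$, and
$$b_j=\mathrm{artanh}\,c_j-Wc_{j-1},\qquad\Phi_j(x)=\tanh(Wx+b_j).$$
Then $\Phi_j(c_{j-1})=c_j$ and $\Phi_j'(c_{j-1})=\mathrm{diag}(1-c_j^2)W=D_jW$. So $F=\Phi_k\circ\cdots\circ\Phi_1$ fixes $c:=c_0$, and $J:=F'(c)=D_kW\cdots D_1W$ has $\rho(J)>1$.

**Step 2: adapted norms.** Their purpose is to make expansion visible in one step. Choose $g\in(1,\rho(J))$ that is not the modulus of an eigenvalue of $J$. Split $\mathbb R^N=E_u\oplus E_s$ into the spectral subspaces for $|\lambda|>g$ and $|\lambda|<g$; they are real since eigenvalues come in conjugate pairs, and $E_u\neq0$. Recall that if $\rho(M)<s$, then $|y|_*=\sum_{n\ge0}s^{-n}|M^ny|$ is a norm with $|My|_*=s(|y|_*-|y|)\le s|y|_*$. Apply this to $J|_{E_s}$ and to $(J|_{E_u})^{-1}$: there are norms on $E_s,E_u$ and numbers $g_-<g<g_+$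 with
$$|Jy_u|\ge g_+|y_u|\quad(y_u\in E_u),\qquad|Jy_s|\le g_-|y_s|\quad(y_s\in E_s).$$
For the rest of this proof, $|y|=\max(|y_u|,|y_s|)$ for $y=y_u+y_s$.

**Step 3: a cone that is preserved and expanded.** Choose $\theta>0$ with $g_-+\theta\le g\le g_+-\theta$ and $r>0$ with
$$|F(c+y)-c-Jy|\le\theta|y|\qquad\text{for }|y|\le r .$$
Let $|y_s|\le|y_u|$, $0<|y|\le r$, and $y'=F(c+y)-c$. Then $|y|=|y_u|$ and
$$|y'_u|\ge(g_+-\theta)|y_u|\ge g|y_u|,\qquad|y'_s|\le(g_-+\theta)|y_u|\le g|y_u|\le|y'_u|.$$
So the cone $\{|y_s|\le|y_u|\}$ is preserved and $|y|$ grows by a factor at least $g>1$ as long as $|y|\le r$. Also $|y'|\le\Lambda|y|$ for $|y|\le r$, with a constant $\Lambda$ (the norm of $J$ plus $\theta$).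

**Step 4: a second backward orbit of $F$.** For $m>1/r$ start at $y^{(m)}_0\in E_u$ with $|y^{(m)}_0|=1/m$ and iterate $y\mapsto F(c+y)-c$. By Step 3 the orbit leaves $\{|y|\le r\}$; let $T_m$ be the first time with $|y^{(m)}_{T_m}|>r$. Then $r<|y^{(m)}_{T_m}|\le\Lambda r$. Also $r<\Lambda^{T_m}/m$, so $T_m\to\infty$. For each $j$ the points $y^{(m)}_{T_m-j}$ (defined for large $m$) are bounded, so along a diagonal subsequence $c+y^{(m)}_{T_m-j}\to x(-j)$ for all $j\ge0$. By continuity $F(x(-j-1))=x(-j)$, and $|x(0)-c|\ge r>0$.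

**Step 5: two histories with one input.** Since $W^{in}$ has rank $N$, pick $u_j$ with $W^{in}u_j=b_j$. Use $d\equiv0$ and the $k$-periodic input $u(n)=u_j$ for $n\equiv j\pmod k$, $1\le j\le k$. The update into time $n\equiv j$ is then $\Phi_j$. One compatible history takes the value $c_j$ at times $n\equiv j$. Another takes the value $x(-j)$ at time $-kj$, and at time $-k(j+1)+i$ with $1\le i<k$ the value $\Phi_i\circ\cdots\circ\Phi_1(x(-j-1))$; applying $\Phi_k$ to the value at $i=k-1$ (to $x(-j-1)$ itself if $k=1$) gives $F(x(-j-1))=x(-j)$. They differ at $n=0$. So echo states fail for every compact interval $\mathcal U\times\mathcal D$ with $\mathcal U$ containing these inputs and $0\in\mathcal D$. $\square$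

**Remark.** With $k=1$ and $D_1=I$ we have $c=0$ and $b=0$, so the input $u=0$ works and the rank of $W^{in}$ is not needed. This gives the known result of Jaeger: if $\rho(W)>1$, the network has no echo states with respect to any input/output interval containing $(0,0)$.

## 4. Joint spectral radius: proof of Theorem 2(c)

**Definition 4.** The joint spectral radius of a bounded set $\mathcal M$ of $N\times N$ matrices is $\lim_n\sup\|M_n\cdots M_1\|^{1/n}$, the supremum over $M_1,\dots,M_n\in\mathcal M$; the limit exists by submultiplicativity.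

For symmetric $W$, $\hat\rho(W)=\rho(W)$: indeed $\|DW\|\le\|W\|=\rho(W)$ gives "$\le$", and products with all $D=I$ give "$\ge$". For the $2\times2$ nilpotent matrix of Section 3, $\hat\rho(W)\ge2$, by repeating $D=(1,0)$.

**Proof of Theorem 2(c).** The Berger–Wang theorem (Linear Algebra Appl. 166 (1992)) says that the joint spectral radius of a bounded set equals $\limsup_n\sup\rho(\Pi)^{1/n}$, the supremum over products $\Pi$ of length $n$. So if $\hat\rho(W)>1$, some finite product $D_kW\cdots D_1W$ has spectral radius $>1$, and Proposition 1 applies.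

If $\hat\rho(W)<1$, pick $\gamma\in(\hat\rho(W),1)$; there is $C$ such that all products of length $n$ have norm at most $C\gamma^n$. For two compatible sequences, the mean value theorem applied componentwise gives $x(n+1)-x'(n+1)=D(n)W(x(n)-x'(n))$ with $D(n)\in[0,1]^N$, because $0\le\tanh'\le1$. All states lie in $(-1,1)^N$, so $|x(n)-x'(n)|\le C\gamma^m\,2\sqrt N$ for all $m$, and $x(n)=x'(n)$. $\square$

## 5. From an expanding mask to finitely many bad coordinates

By Proposition 1 with $k=1$, it suffices to find $D\in[0,1]^N$ with $\rho(DW_2)>1$.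

**A mask chosen without looking at $W$ fails.** Let $D=1_B$ with a fixed set $B$ of size $m\sim pN$, $0<p<1$. Listing $B$ first, $DW$ has block rows $(W_{BB},W_{BB^c})$ and $(0,0)$, so $\rho(DW)=\rho(W_{BB})$. The matrix $\sqrt{N/m}\,W_{BB}$ is of the type covered by (R3) in dimension $m$, so w.h.p. $\rho(DW)\le\sqrt{m/N}\,(1+\epsilon)$. With $\rho(W)\ge1-\epsilon$ this gives $\rho(DW_2)<1$ once $\epsilon$ is small. The mask must depend on $W$.

From now on $\xi$ is a variable of mean $0$ and variance $1$ satisfying (2), and $W=(\xi_{ij}/\sqrt N)$ with i.i.d. copies $\xi_{ij}$. If the entries of $W_0$ are centered sub-Gaussian with variance $\sigma^2>0$, dividing by $\sigma$ gives such $\xi$, with $W_0=\sigma\sqrt N\,W$, so (1) holds whenever $\rho(W)>0$, which is true w.h.p.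

**Proposition 2.** For every $z'\in(1,z_0)$, w.h.p. there exist $u\neq0$ and $D\in[0,1]^N$ with $DWu=z'u$.

**Proposition 2 implies Theorems 1 and 2(a).** Let $0<\delta<1-1/z_0$; this includes $\delta\le0.095$, since $1/0.905=1.10497\ldots<1.105<z_0$. As $(1-\delta)z_0>1$, choose $z'\in(1,z_0)$ and $\epsilon>0$ with $(1-\delta)z'/(1+\epsilon)>1$. By (R3), w.h.p. $\rho(W)\le1+\epsilon$. Then by (1) $DW_2$ has the eigenvalue $(1-\delta)z'/\rho(W)>1$. Apply Proposition 1 with $k=1$, that is, with a constant input and zero teacher. $\square$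

**Why an approximate eigenvector is not enough.** Let $J_N$ be the shift $(J_Nu)_i=u_{i+1}$ for $i<N$, $(J_Nu)_N=0$. The vector $u=(1,\dots,1)$ satisfies $J_Nu=u$ except in one coordinate out of $N$, yet $DJ_N$ is strictly upper triangular for every diagonal $D$, so $\rho(DJ_N)=0$. One bad coordinate can ruin everything, so we need exactness. What helps is that we may adjust $D$: if $u\ne0$ satisfies the coordinatewise inequalities
$$\mathrm{sgn}(u_i)(Wu)_i\ge z'|u_i|\qquad\text{for all }i\in\mathrm{supp}\,u, \tag{3}$$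
then $D_i=z'|u_i|/|(Wu)_i|\in(0,1]$ on $\mathrm{supp}\,u$ and $D_i=0$ elsewhere give $DWu=z'u$ exactly. So the target is (3), and we count the coordinates where it fails.

**Parameters and energy.** Write $z=z_0$ and fix $z'\in(1,z)$. Then a small $\tau\in(0,\frac12)$ is fixed, depending on $z'$ and $b$, and only afterwards $N\to\infty$. Put
$$\kappa'=\tfrac{(z-z')\tau}8,\quad\mu=\tau^{10},\quad\eta=4\tau^{10},$$
$$\Omega=\{0\}\cup\{\omega\in\mu\mathbb Z:\tfrac\tau2\le|\omega|\le\tfrac1\tau\},\qquad\Omega^N_c=\{v\in\Omega^N:|\mathrm{supp}\,v|\ge N/4\}.$$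
Let $\chi:\mathbb R\to[0,1]$ be $C^\infty$ with bounded derivatives, $\chi=1$ on $(-\infty,1]$, $\chi=0$ on $[2,\infty)$. Put $\psi(0,f)=0$ and, for $\omega\ne0$, $\psi(\omega,f)=\chi\big((\mathrm{sgn}(\omega)f-z'|\omega|)/\kappa'\big)$. Finally
$$H_W(v)=\sum_i\psi(v_i,(Wv)_i),\qquad m(W)=\min_{v\in\Omega^N_c}\frac{H_W(v)}N .$$
Thus $H_W(v)$ is a smooth count of the coordinates of $\mathrm{supp}\,v$ at which (3), with a margin of order $\kappa'$, fails. The alphabet $\Omega$ is finite and bounded away from $0$ and $\infty$. Proposition 2 follows from three steps: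

- **Step C** (Section 6): for all small $\tau$, on an event of probability $\to1$, $m(W)\le\eta$ implies the conclusion of Proposition 2.
- **Step B** (Section 7): if $m(W)\le\eta/4$ w.h.p. for Gaussian $W$, then $m(W)\le\eta$ w.h.p. for our $W$.
- **Step A** (Sections 8–10): for all small $\tau$, if $W$ has i.i.d. $N(0,1/N)$ entries, then w.h.p. $m(W)\le\eta/4$.

The event in Proposition 2 then contains the intersection of $\{m(W)\le\eta\}$ with the event of Lemma 2 below, which is measurable.

## 6. Step C: deleting the bad coordinates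

We want to delete the bad coordinates of a good $v$. Deleting them changes $Wv$ elsewhere and may create new bad coordinates, which must be deleted too. Small submatrices of $W$ have small norm, uniformly in their position, and this makes the cascade shrink geometrically.

**Lemma 2.** W.h.p., for all $1\le k\le N$ and all index sets with $|B|,|B'|\le k$,
$$\|W_{B'B}\|^2\le80\,b^2\,\frac kN\log\frac{eN}k .$$

**Proof.** Enlarging the sets only increases the norm, so take $|B|=|B'|=k$. For unit vectors $s,w\in\mathbb R^k$, by (2) and independence,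
$$\mathbb E\exp\Big(t\sum s_i\xi_{ij}w_j\Big)\le\exp\Big(\tfrac{b^2t^2}2\sum s_i^2w_j^2\Big)=e^{b^2t^2/2},$$
so $\mathbb P(|\sum s_i\xi_{ij}w_j|>x)\le2e^{-x^2/(2b^2)}$. The unit sphere of $\mathbb R^k$ has a $\frac14$-net of size at most $9^k$. If $s^TMw=\|M\|$ with $s,w$ unit and $s_0,w_0$ are net points within $\frac14$, then $s^TMw-s_0^TMw_0=(s-s_0)^TMw+s_0^TM(w-w_0)\le\frac12\|M\|$. So $\|M\|$ is at most twice the maximum of the bilinear form over the nets, and
$$\mathbb P(\|W_{B'B}\|>t)\le2\cdot81^k\,e^{-Nt^2/(8b^2)} .$$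
Let $L_k=\log\frac{eN}k\ge1$ and $t^2=80b^2\frac kNL_k$, so the exponent is $-10kL_k$. There are $\binom Nk^2\le(eN/k)^{2k}=e^{2kL_k}$ pairs $(B,B')$, and $\log81<4.4$. For given $k$ the failure probability is at most
$$2\exp\big(k(4.4+2L_k-10L_k)\big)\le2e^{-3.6kL_k}\le2(eN)^{-3.6},$$
because $x\log(eN/x)$ has derivative $\log(N/x)\ge0$ on $[1,N]$, so that $kL_k\ge L_1=\log(eN)$. Summing over $k\le N$ gives a bound tending to $0$. $\square$

**Proof of Step C.** Assume $m(W)\le\eta$ and the conclusion of Lemma 2. Take $v\in\Omega_c^N$ with $H_W(v)\le\eta N$, and write $v_B$ for the restriction of $v$ to $B$, extended by zero.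

**Step C1: the cascade.** Let
$$R_0=\{i\in\mathrm{supp}\,v:\mathrm{sgn}(v_i)(Wv)_i<z'|v_i|+\kappa'\}.$$
On $R_0$ the argument of $\chi$ is below $1$, so $\psi(v_i,(Wv)_i)=1$ and $|R_0|\le\eta N$. Recursively,
$$R_{t+1}=\Big\{i\in\mathrm{supp}\,v\setminus\bigcup_{s\le t}R_s:\ |(Wv_{R_t})_i|>\kappa'2^{-t-1}\Big\}.$$
These are the coordinates that notice the removal of $R_t$ by more than their share of the margin. Let $n_t=|R_t|$, $\eta_t=n_t/N$.

**Step C2: the cascade shrinks.** We claim that $n_{t+1}\le n_t/8$, hence $\eta_t\le\eta8^{-t}$, for all $t\ge0$. We argue by induction. The bound $\eta_0\le\eta$ is known; assume $\eta_t\le\eta8^{-t}$. If $n_t=0$, then $v_{R_t}=0$ and all later sets are empty. Let $n_t\ge1$, and choose $B'\subset R_{t+1}$ with $|B'|=\min(n_t,n_{t+1})$. Each coordinate of $Wv_{R_t}$ in $B'$ exceeds $\kappa'2^{-t-1}$ in modulus, so Lemma 2 with $k=n_t$ and $|v_i|\le1/\tau$ give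
$$\kappa'^2\,4^{-t-1}|B'|\le|W_{B'R_t}v_{R_t}|^2\le80\,b^2\,\eta_t\log\frac e{\eta_t}\;\tau^{-2}n_t .$$
Let $\ell=320\,b^2\tau^{-2}\kappa'^{-2}$, which is $O(\tau^{-4})$. Since $x\log(e/x)$ is increasing on $(0,1]$ and $\log\frac e\eta\ge1$,
$$|B'|\le\ell\,4^t\,\eta8^{-t}\Big(\log\frac e\eta+t\log8\Big)n_t\le\ell\eta\log\frac e\eta\;2^{-t}(1+t\log8)\,n_t\le2\,\ell\eta\log\frac e\eta\;n_t .$$
The last step uses $2^{-t}(1+t\log8)\le2$: the values at $t=0,1,2,3$ are $1$, $1.54$, $1.29$, $0.91$, up to rounding, and the expression decreases afterwards. As $\eta=4\tau^{10}$, $\ell\eta\log\frac e\eta=O(\tau^6\log\frac1\tau)$, so for small $\tau$ the bound is at most $\frac18n_t$. Thus $|B'|<n_t$, so $|B'|=n_{t+1}\le n_t/8$, and $\eta_{t+1}\le\eta8^{-t-1}$.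

**Step C3: what remains satisfies (3).** Let $R=\bigcup_tR_t$ and $u=v-v_R$. Then $|R|\le\frac87\eta N<N/4$ for small $\tau$, so $u\ne0$. The $R_t$ are disjoint, so $Wu=Wv-\sum_tWv_{R_t}$. Let $i\in\mathrm{supp}\,u=\mathrm{supp}\,v\setminus R$. Then $i\notin R_0$, and $i\notin R_{t+1}$ for all $t$, hence
$$\mathrm{sgn}(u_i)(Wu)_i\ge z'|v_i|+\kappa'-\sum_{t\ge0}|(Wv_{R_t})_i|\ge z'|u_i|+\kappa'-\sum_{t\ge0}\kappa'2^{-t-1}=z'|u_i|>0 .$$
This is (3), so with the $D$ defined there $DWu=z'u$. Step C is proved. $\square$

The powers are now visible: a fraction of bad coordinates of order $\tau^{10}$ can be cleaned, since it beats $\ell=O(\tau^{-4})$. A fraction of order $\tau$ would not do in this argument; that matters in Section 10.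

## 7. Step B: it is enough to treat Gaussian entries

The mask will be built from an eigenvector of $W+W^T$, using rotation invariance, which is available only for Gaussian $W$. But $m(W)$ is a minimum of smooth functions over a finite set. After the minimum is smoothed, it is insensitive to replacing entries one at a time (Lindeberg's method).

**Step B1: smoothing the minimum.** Fix $\tau$ and let $\beta=2\log|\Omega|/\eta$, and
$$F(W)=-\frac1{\beta N}\log\sum_{v\in\Omega^N_c}e^{-\beta H_W(v)} .$$
The sum lies between $e^{-\beta Nm(W)}$ and $|\Omega|^Ne^{-\beta Nm(W)}$, so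
$$m(W)-\frac\eta2=m(W)-\frac{\log|\Omega|}\beta\le F(W)\le m(W). \tag{4}$$

**Step B2: derivatives in one entry.** Let primes denote derivatives in one entry $W_{ij}$. In $H=H_W(v)$ only the summand $\psi(v_i,(Wv)_i)$ depends on $W_{ij}$, and $\partial(Wv)_i/\partial W_{ij}=v_j$ with $|v_j|\le1/\tau$. So the $r$-th derivative of $H$, $r=1,2,3$, is bounded by $\|\chi^{(r)}\|_\infty(\kappa'\tau)^{-r}$, independently of $N$ and $v$. Let $\langle\cdot\rangle$ be the average over $v\in\Omega_c^N$ with weights proportional to $e^{-\beta H}$. Differentiating the weights gives $\langle X\rangle'=\langle X'\rangle-\beta\,\mathrm{Cov}(X,H')$. Hence $NF'=\langle H'\rangle$ and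
$$NF''=\langle H''\rangle-\beta\,\mathrm{Var}(H').$$
For the third derivative, $\langle H''\rangle'=\langle H'''\rangle-\beta\,\mathrm{Cov}(H'',H')$, and
$$\mathrm{Var}(H')'=2\langle H'H''\rangle-\beta\,\mathrm{Cov}(H'^2,H')-2\langle H'\rangle\big(\langle H''\rangle-\beta\mathrm{Var}(H')\big)=2\,\mathrm{Cov}(H',H'')-\beta\,\kappa_3(H'),$$
with the third cumulant $\kappa_3(X)=\langle X^3\rangle-3\langle X^2\rangle\langle X\rangle+2\langle X\rangle^3$. So
$$NF'''=\langle H'''\rangle-3\beta\,\mathrm{Cov}(H',H'')+\beta^2\kappa_3(H').$$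
Thus $F',F'',F'''=O(1/N)$ uniformly; constants may depend on $\tau$, which is fixed.

**Step B3: replacing entries.** Let $\gamma:\mathbb R\to[0,1]$ be smooth with bounded derivatives, $\gamma=1$ on $(-\infty,\eta/4]$ and $\gamma=0$ on $[\eta/2,\infty)$. Then
$$(\gamma\circ F)'''=\gamma'F'''+3\gamma''F'F''+\gamma'''F'^3=O(1/N).$$
Replace the entries $\xi_{ij}/\sqrt N$ by independent $N(0,1/N)$ variables one at a time. The entry being replaced is independent of all the others. In a second-order Taylor expansion of $\gamma\circ F$ in that entry around $0$, the terms of order $0,1,2$ have the same expectation before and after, because the first two moments match. The remainder is at most $O(1/N)$ times a third absolute moment, which is $O(N^{-3/2})$. So each replacement changes $\mathbb E\gamma(F)$ by $O(N^{-5/2})$, and all $N^2$ of them by $O(N^{-1/2})$.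

**Step B4: conclusion.** Using $\gamma\le1_{(-\infty,\eta/2]}$, then Step B3, then $F\le m$,
$$\mathbb P\big(F(W)\le\tfrac\eta2\big)\ge\mathbb E\gamma(F(W))\ge\mathbb E\gamma(F(W^{Gauss}))-O(N^{-1/2})\ge\mathbb P\big(m(W^{Gauss})\le\tfrac\eta4\big)-O(N^{-1/2}),$$
which tends to $1$ by Step A. On $\{F(W)\le\eta/2\}$, (4) gives $m(W)\le\eta$. Step B is proved, given Step A. $\square$

## 8. Gaussian $W$ seen from the top eigenvector of $W+W^T$

From here on $W$ has i.i.d. $N(0,1/N)$ entries. Let $\langle x,y\rangle_N=N^{-1}x\cdot y$ and $\|x\|_N^2=\langle x,x\rangle_N$. For random vectors, $o(1)$ means that $\|\cdot\|_N\to0$ in probability. Only the law of $W$ matters, since $\mathbb P(m(W)\le\eta/4)$ depends only on it.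

**Step A1: symmetric and antisymmetric parts.** Let $S=\frac{W+W^T}2$ and $A=\frac{W-W^T}2$. For $i<j$ the variables $S_{ij},A_{ij}$ are independent with variance $\frac1{2N}$, and $S_{ii}=W_{ii}$ has variance $\frac1N$. So $S$ and $A$ are independent, $S$ is a GOE matrix with these variances, $A$ is antisymmetric Gaussian, and both laws are invariant under conjugation by orthogonal matrices. Let $\Lambda=\mathrm{diag}(\lambda_1\ge\cdots\ge\lambda_N)$ be the ordered spectrum of $S$. By invariance $S$ has the law of $O\Lambda O^T$ with $O$ Haar distributed on the orthogonal group and independent of $\Lambda$. So we may assume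
$$W=O\Lambda O^T+A,\qquad O,\Lambda,A\text{ independent},$$
which avoids any sign convention for eigenvectors. Write $O=[e,Q]$ with first column $e$, $\Lambda'=\mathrm{diag}(\lambda_2,\dots,\lambda_N)$, $P=I-ee^T$, $a=Ae$. Since $e^TAe=0$, $a\perp e$, and expanding $A=(P+ee^T)A(P+ee^T)$,
$$A=ae^T-ea^T+PAP .$$

**Step A2: restoring independence.** The matrix $QΛ'Q^T+PAP$ on $e^\perp$ is almost an i.i.d. Gaussian matrix, but the law of $\Lambda'$ is not quite that of a GOE spectrum. We change it slightly. Let $\tilde\Lambda$ be the decreasingly ordered spectrum of an $(N-1)$-dimensional GOE with the same entry variances $\frac1{2N}$ (off the diagonal) and $\frac1N$ (on it), independent of everything else. Let $U_e$ be an orthogonal matrix with first column $e$, chosen measurably from $e$. Given $e$: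

- $Q$ is a Haar distributed orthonormal frame of $e^\perp$, independent of $A,\tilde\Lambda$, so $Q\tilde\Lambda Q^T$ is a GOE on $e^\perp$;
- since $U_e^TAU_e$ has the law of $A$, $PAP$ is an antisymmetric Gaussian matrix on $e^\perp$ with variance $\frac1{2N}$, and $a\sim N(0,P/(2N))$;
- these three are independent.

A GOE with variances $\frac1{2N},\frac1N$ plus an independent antisymmetric Gaussian matrix with variance $\frac1{2N}$ has i.i.d. $N(0,\frac1N)$ entries. So in the basis $U_e$, $Q\tilde\Lambda Q^T+PAP$ is an $(N-1)\times(N-1)$ block with i.i.d. $N(0,\frac1N)$ entries. Fill the remaining row and column (the direction $e$) with independent $N(0,\frac1N)$ entries, and add to $\sqrt Na$ an independent $N(0,\frac12)$ multiple of $e$. By rotation invariance this gives $\tilde G$ with i.i.d. $N(0,\frac1N)$ entries and $q\sim N(0,\frac12I)$, with conditional law given $e$ not depending on $e$, such that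
$$P\tilde GP=Q\tilde\Lambda Q^T+PAP,\qquad a=\frac{Pq}{\sqrt N},\qquad e,q,\tilde G\text{ independent}.$$
The vector $e$ is uniform on the sphere. Let $h=\chi_Ne$ with an independent radius $\chi_N$ making $h\sim N(0,I)$. Then $h,q,\tilde G$ are independent.

**Step A3: the price of the replacement tends to zero.** By the semicircle law and the convergence of the extreme eigenvalues of the GOE to the edges (Anderson–Guionnet–Zeitouni, *An Introduction to Random Matrices*, Thms 2.1.1, 2.1.22), $t\mapsto\lambda_{\lceil tN\rceil}$ converges in probability at each $t\in(0,1)$, and at both ends, to the decreasing quantile function $\mathsf q$ of the semicircle law on $[-\sqrt2,\sqrt2]$, which is continuous on $[0,1]$. Monotone functions converging pointwise to a continuous limit on $[0,1]$ converge uniformly: if $\mathsf q$ varies by at most $\epsilon$ between consecutive points of a finite grid, closeness within $\epsilon$ on the grid forces closeness within $2\epsilon$ everywhere. The same holds for $\tilde\Lambda$, and the shift of index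 by one moves $t$ by $O(1/N)$. Hence
$$\|\Lambda'-\tilde\Lambda\|\to0,\qquad\lambda_1\to\sqrt2\qquad\text{in probability}.$$
Also $\chi_N/\sqrt N\to1$, $e\cdot q/\sqrt N\to0$, $|q|/\sqrt N\to1/\sqrt2$. Now
$$W=\lambda_1ee^T+Q(\Lambda'-\tilde\Lambda)Q^T+ae^T-ea^T+P\tilde GP,\qquad\frac1Nhh^T=\frac{\chi_N^2}Nee^T,$$
$$\Big\|ae^T-\frac1Nqh^T\Big\|=\Big|\frac{q}{\sqrt N}\Big(1-\frac{\chi_N}{\sqrt N}\Big)-\frac{e\cdot q}{\sqrt N}\,e\Big|\le\frac{|q|}{\sqrt N}\Big|1-\frac{\chi_N}{\sqrt N}\Big|+\frac{|e\cdot q|}{\sqrt N}\to0 .$$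
Therefore
$$\|W-M_0\|\to0\text{ in probability},\qquad M_0=\frac1N\big(\sqrt2\,hh^T+qh^T-hq^T\big)+P\tilde GP . \tag{5}$$
By (R1), w.h.p. $\|W\|\le3$.

**The eigenvector of $S$ itself fails.** We have $e^TWe=\lambda_1\to\sqrt2$, well above $1$, so $u=e$ is the natural first candidate in (3). But (5) gives $\sqrt N\,We=\sqrt2h+q+o(1)$. With $h_i\sim N(0,1)$ and $q_i\sim N(0,\frac12)$ independent, $\mathrm{sgn}(h_i)(\sqrt2h_i+q_i)<0$ has positive probability. So (3) fails for a positive proportion of coordinates, far too many for Step C. The trouble is worst where $|h_i|$ is small. So keep only the coordinates with $|h_i|>\kappa$, and on them solve the eigenvalue equation for a better vector.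

**Solving the equation on the mask (heuristic).** Let $D_i=1\{|h_i|>\kappa\}$, and look for $f=Wv$, $v=z^{-1}Df$, so that $DWv=zv$. Normalize $\langle h,v\rangle_N=1$ and write $\alpha=\sqrt2-\langle q,v\rangle_N$. By (5),
$$f\approx\alpha h+q+P\tilde GPv,\qquad v=z^{-1}Df .$$
Iterate this. Each application of $z^{-1}P\tilde GPD$ should produce fresh noise independent of the past, so $f=\alpha h+q+(\text{noise independent of }h,q)$. Consistency then requires $1=\langle h,v\rangle_N=z^{-1}\alpha d_1$ and $\langle q,v\rangle_N=z^{-1}\frac d2$, that is,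
$$z=\alpha d_1,\qquad\alpha=\sqrt2-\frac d{2z},\qquad\text{so}\qquad z^2-\sqrt2\,d_1z+\tfrac12d_1d=0 , \tag{6}$$
whose larger root is $z_0$. Each iteration multiplies the noise level by $\sqrt d/z$, and $\sqrt d/z_0<1$ since $d<1<z_0$. Without a mask, $d=d_1=1$, the equation has the double root $z=1/\sqrt2$ and the noise factor is $\sqrt2$: the series diverges. The mask is essential.

## 9. Fresh noise: the approximate eigenvector made rigorous

**Lemma 3 (adaptive Gaussian lemma).** Let $w_1,\dots,w_T$ be orthonormal vectors such that $w_l$ is a measurable function of $(h,q,g_1,\dots,g_{l-1})$, where $g_l=\sqrt N\tilde Gw_l$. Then $g_1,\dots,g_T$ are i.i.d. $N(0,I)$ and independent of $(h,q)$.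

**Proof.** Let $\mathcal F_l=\sigma(h,q,g_1,\dots,g_l)$, let $\Pi_l$ be the projection onto $\{w_1,\dots,w_l\}^\perp$, and let $G'$ be a copy of $\tilde G$ independent of everything. We claim that given $\mathcal F_l$, $\tilde G\Pi_l$ has the law of $G'\Pi_l$. For $l=0$ this is the independence of $\tilde G$ and $(h,q)$. Suppose it holds for $l-1$. Then $w_l$ is $\mathcal F_{l-1}$-measurable and lies in the range of $\Pi_{l-1}$, and $G'\Pi_{l-1}=G'w_lw_l^T+G'\Pi_l$, where the two terms are conditionally independent because rows of a Gaussian matrix have independent components in orthogonal directions. So given $\mathcal F_{l-1}$, $g_l=\sqrt N\tilde G\Pi_{l-1}w_l\sim N(0,I)$, and given also $g_l$, $\tilde G\Pi_l$ has the law of $G'\Pi_l$. This proves the claim, and shows that given $\mathcal F_{l-1}$, $g_l$ is $N(0,I)$, which is the lemma. $\square$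

**The iteration.** Let $\alpha=\sqrt2-\frac d{2z}$, so $z=\alpha d_1$ by (6), and $\rho_*=\sqrt d/z<1$. Fix $K\ge1$ and define
$$y_0=\alpha h+q,\qquad p_k=PDy_k,\qquad y_{k+1}=z^{-1}\tilde Gp_k\qquad(0\le k\le K).$$
Let $w_1,\dots,w_{K+1}$ be the Gram–Schmidt orthonormalization of $p_0,\dots,p_K$; if $p_k$ lies in the span of the earlier $w$'s, let $w_{k+1}$ be a unit vector orthogonal to them chosen by a fixed measurable rule (possible for large $N$; for instance, project and normalize the first standard basis vector outside their span). In all cases $p_k\in\mathrm{span}(w_1,\dots,w_{k+1})$. Put $g_l=\sqrt N\tilde Gw_l$. Then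
$$y_{k+1}=z^{-1}\sum_{l\le k+1}\frac{w_l\cdot p_k}{\sqrt N}\,g_l . \tag{7}$$
Inductively $p_k$ and $w_{k+1}$ are functions of $(h,q,g_1,\dots,g_k)$ (note that $e=h/|h|$, so $P$ is a function of $h$). By Lemma 3, $g_1,\dots,g_{K+1}$ are i.i.d. $N(0,I)$ and independent of $(h,q)$.

**Lemma 4.** With $\pi_0^2=\alpha^2d_1(1-d_1)+\frac d2>0$, $\pi_k=\rho_*^k\pi_0$ and $\theta_k=\pi_{k-1}/z$, we have $y_k=\theta_kg_k+o(1)$ for $1\le k\le K+1$.

**Proof.** Note $d_1<1$, so $\pi_0^2>0$. Let $0\le k\le K$ and suppose the claim holds for indices $1,\dots,k$ (nothing is assumed if $k=0$). The tuples $(h_i,q_i,g_{1,i},\dots,g_{k,i})$ are i.i.d. over $i$, with independent centered Gaussian components of variances $1,\frac12,1,\dots,1$, and $D_i$ is an even function of $h_i$. We apply the weak law of large numbers to the averages of $D_ih_i^2$, $D_iq_i^2$, $D_ig_{j,i}g_{l,i}$, $D_ih_ig_{j,i}$, $D_iq_ig_{j,i}$, $D_ih_iq_i$; an $o(1)$ vector paired with a vector of bounded $\|\cdot\|_N$ contributes $o(1)$. With $e\cdot x/\sqrt N=(\sqrt N/\chi_N)\langle h,x\rangle_N$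 and $\chi_N/\sqrt N\to1$ this gives, in probability:

- $\|Dy_0\|_N^2\to\alpha^2d_1+\frac d2$ and $e\cdot Dy_0/\sqrt N\to\alpha d_1$;
- $\|Dy_j\|_N^2\to d\,\theta_j^2=\frac d{z^2}\pi_{j-1}^2=\pi_j^2$ and $e\cdot Dy_j/\sqrt N\to0$ for $1\le j\le k$;
- $\langle Dy_i,Dy_j\rangle_N\to0$ for $i\ne j$.

Since
$$\langle p_i,p_j\rangle_N=\langle Dy_i,Dy_j\rangle_N-\frac{(e\cdot Dy_i)(e\cdot Dy_j)}N ,$$
the Gram matrix $(\langle p_i,p_j\rangle_N)_{0\le i,j\le k}$ tends to $\mathrm{diag}(\pi_0^2,\dots,\pi_k^2)$; for the first entry, $\alpha^2d_1+\frac d2-\alpha^2d_1^2=\pi_0^2$. This limit is nonsingular, so w.h.p. no degenerate case of Gram–Schmidt occurs up to $p_k$, and the numbers $w_l\cdot p_j/\sqrt N$ are the entries of the Cholesky factor of the Gram matrix, which is continuous at positive definite matrices. Hence $w_l\cdot p_k/\sqrt N\to0$ for $l\le k$ and $w_{k+1}\cdot p_k/\sqrt N\to\pi_k$. By (7), $y_{k+1}=z^{-1}\pi_kg_{k+1}+o(1)=\theta_{k+1}g_{k+1}+o(1)$. $\square$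

**The vector $v$.** Define
$$f=\alpha h+q+\sum_{k=1}^K\theta_kg_k,\qquad v=z^{-1}Df,\qquad v'=z^{-1}D\sum_{k=0}^Ky_k=v+o(1).$$
We compute $Wv$. First, by the law of large numbers $\langle h,v'\rangle_N\to z^{-1}\alpha d_1=1$ and $\langle q,v'\rangle_N\to\frac d{2z}$. Second,
$$P\tilde GPv'=P\sum_{k=0}^Kz^{-1}\tilde Gp_k=P\sum_{k=1}^{K+1}y_k=\sum_{k=1}^{K+1}y_k+o(1),$$
because $e\cdot g_k/\sqrt N\to0$ and $y_k=\theta_kg_k+o(1)$. By (5), as $\|v'\|_N$ and $\|W\|$ are bounded w.h.p.,
$$Wv=\Big(\sqrt2-\frac d{2z}\Big)h+q+\sum_{k=1}^{K+1}y_k+o(1)=f+\theta_{K+1}g_{K+1}+o(1). \tag{8}$$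
So $DWv\approx zv$, with an error that is geometrically small in $K$.

For later use: the pairs $(D_i,f_i)$ are i.i.d. over $i$. Given $h_i$, $f_i$ is Gaussian with variance at least $\frac12$, so its density is at most $1/\sqrt\pi$ and $\mathbb P(|f_i|<x)\le2x/\sqrt\pi$. Unconditionally $f_i$ is centered Gaussian with variance $\alpha^2+\frac12+\sum_{k\le K}\theta_k^2$, bounded uniformly in $K$ because $\theta_k$ decays geometrically.

## 10. Truncation to the finite alphabet, and the end of the proof

We must turn $v$ into a vector of $\Omega_c^N$ and show that at most $\tau^{10}N$ coordinates are bad. The entries $|v_i|<\tau$ are the delicate ones: there are about $\tau N$ of them, so $\|v^s\|_N^2$ is of order $\tau^3$, and Chebyshev against a threshold $\kappa'$ of order $\tau$ would allow a fraction of order $\tau$ of bad coordinates. That is too many for Step C. Instead we use that $Wv^s$ is, coordinate by coordinate, a linear combination of few Gaussians, and so has exponential tails.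

Constants $C,c>0$ depend only on $z,z'$ and may change from line to line. Let
$$x_0=\frac{9(z-z')^2}{2048},\qquad K=\Big\lfloor\frac{x_0}{2\tau}\Big\rfloor,$$
with $\tau$ small enough that $K\ge1$.

**Step A4: the discretized vector.** Split $v=v^s+v^{tr}+v^l$ according to $|v_i|<\tau$, $\tau\le|v_i|\le1/\tau$, $|v_i|>1/\tau$. Let $\hat v$ be $v^{tr}$ with each entry rounded towards $0$ to a multiple of $\mu=\tau^{10}$. Entries with $|v_i|\ge\tau$ keep modulus at least $\tau-\mu\ge\tau/2$, so $\hat v\in\Omega^N$ and $\mathrm{supp}\,\hat v=\mathrm{supp}\,v^{tr}$. As $|v_i|=|f_i|/z$ when $D_i=1$,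
$$\mathbb P(D_i=1,|v_i|<\tau)\le\mathbb P(|f_i|<z\tau)\le\frac{2z\tau}{\sqrt\pi}<1.3\,\tau,\qquad\mathbb P(|v_i|>1/\tau)\le\tau^2\,\mathbb Ev_i^2\le C\tau^2 .$$
By the law of large numbers, w.h.p. $|\mathrm{supp}\,\hat v|/N\ge d-2\tau-C\tau^2\ge\frac14$ for small $\tau$. So $\hat v\in\Omega_c^N$.

**Step A5: the error vector.** Put $\Delta=W\hat v-f$. Since $\hat v=v-v^s-v^l+(\hat v-v^{tr})$, (8) gives
$$\Delta=-Wv^s+\theta_{K+1}g_{K+1}-Wv^l+W(\hat v-v^{tr})+o(1). \tag{9}$$

**Step A6: the structure of $Wv^s$.** Let $\epsilon_s=\|v^s\|_N$. Since $\mathbb E[v_i^2;|v_i|<\tau]\le\tau^2\,\mathbb P(D_i=1,|v_i|<\tau)\le1.3\,\tau^3$, w.h.p. $\epsilon_s^2\le2\tau^3$. The vectors $v^s,w_1,\dots,w_{K+1}$ are functions of $(h,q,g_1,\dots,g_K)$. Let $r$ be the component of $Pv^s$ orthogonal to $w_1,\dots,w_{K+1}$, let $w_{K+2}=r/|r|$ (if $r=0$, a unit vector orthogonal to $w_1,\dots,w_{K+1}$ chosen by a fixed measurable rule), and $g_{K+2}=\sqrt N\tilde Gw_{K+2}$. By Lemma 3, $g_1,\dots,g_{K+2}$ are i.i.d. $N(0,I)$, independent of $(h,q)$. As $Pv^s\in\mathrm{span}(w_1,\dots,w_{K+2})$,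
$$\tilde GPv^s=\sum_{l\le K+2}c_lg_l,\qquad c_l=\frac{w_l\cdot Pv^s}{\sqrt N},\qquad\sum_lc_l^2=\|Pv^s\|_N^2\le\epsilon_s^2 .$$
Applying $P$ on the left changes this by $o(1)$, because $e\cdot g_l/\sqrt N\to0$. So by (5)
$$Wv^s=\ell^s+o(1),\qquad\ell^s=c_hh+c_qq+\sum_{l\le K+2}c_lg_l,$$
with $c_h=\sqrt2\langle h,v^s\rangle_N-\langle q,v^s\rangle_N$ and $c_q=\langle h,v^s\rangle_N$. As $\|h\|_N\to1$ and $\|q\|_N\to1/\sqrt2$, w.h.p. $|c_h|\le3\epsilon_s$ and $|c_q|\le2\epsilon_s$.

**Step A7: few coordinates of $\ell^s$ are large.** By Cauchy–Schwarz, w.h.p. for all $i$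
$$|\ell^s_i|\le\sqrt{9+4+1}\;\epsilon_s\,\Gamma_i^{1/2}\le4\epsilon_s\Gamma_i^{1/2},\qquad\Gamma_i=h_i^2+q_i^2+\sum_{l\le K+2}g_{l,i}^2 .$$
The $\Gamma_i$ are i.i.d. over $i$ and stochastically dominated by a $\chi^2_{K+4}$ variable. If $\Gamma_i\le x_0/\tau$, then
$$4\epsilon_s\Gamma_i^{1/2}\le4\sqrt{2\tau^3\cdot\frac{x_0}\tau}=4\tau\sqrt{2x_0}=4\tau\cdot\frac{3(z-z')}{32}=3\kappa' .$$
Since $\mathbb Ee^{\chi^2_n/4}=2^{n/2}$, and $K\le x_0/(2\tau)$,
$$\mathbb P\Big(\Gamma_i>\frac{x_0}\tau\Big)\le2^{(K+4)/2}e^{-x_0/(4\tau)}\le4\exp\Big(-\frac{1-\log2}4\cdot\frac{x_0}\tau\Big)\le Ce^{-c/\tau} .$$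
By the law of large numbers, w.h.p. at most $2Ce^{-c/\tau}N$ indices have $\Gamma_i>x_0/\tau$. For all others $|\ell^s_i|\le3\kappa'$.

**Step A8: the rest of the error is tiny in mean square.** Write (9) as $\Delta=-\ell^s+\Delta_2$ with
$$\Delta_2=\theta_{K+1}g_{K+1}-Wv^l+W(\hat v-v^{tr})+o(1).$$
Here $\theta_{K+1}=\rho_*^K\pi_0/z\le Ce^{-c/\tau}$, since $K\ge\frac{x_0}{2\tau}-1$. Next, $\mathbb E[v_1^2;|v_1|>1/\tau]\le\tau^{20}\,\mathbb E|v_1|^{22}$, so by the law of large numbers w.h.p. $\|v^l\|_N^2\le2\tau^{20}\,\mathbb E|v_1|^{22}\le C\tau^{20}$; the moment is bounded uniformly in $K$ because $|v_1|\le|f_1|/z$. Finally $\|\hat v-v^{tr}\|_N\le\tau^{10}$ and $\|W\|\le3$. So for small $\tau$, w.h.p. $\|\Delta_2\|_N^2\le C\tau^{20}$. By Chebyshev's inequality at most $N\|\Delta_2\|_N^2/(9\kappa'^2)\le C\tau^{18}N$ indices have $|\Delta_{2,i}|>3\kappa'$.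

**Step A9: counting.** By Steps A7 and A8, for all small $\tau$, w.h.p. $|\Delta_i|\le6\kappa'$ for all but at most $(C\tau^{18}+2Ce^{-c/\tau})N\le\tau^{10}N$ indices $i$. For such a good index with $\hat v_i\ne0$ we have $D_i=1$, $\mathrm{sgn}\,\hat v_i=\mathrm{sgn}\,f_i$, $|f_i|=z|v_i|$, $|v_i|\ge|\hat v_i|$ and $|v_i|\ge\tau$. Recalling $(z-z')\tau=8\kappa'$,
$$\mathrm{sgn}(\hat v_i)(W\hat v)_i\ge z|v_i|-6\kappa'\ge z'|\hat v_i|+(z-z')\tau-6\kappa'=z'|\hat v_i|+2\kappa' .$$
So the argument of $\chi$ is at least $2$ and $\psi(\hat v_i,(W\hat v)_i)=0$. Indices with $\hat v_i=0$ contribute $0$ by definition. Hence $H_W(\hat v)\le\tau^{10}N$, that is, $m(W)\le\tau^{10}=\eta/4$ w.h.p. This is Step A. $\square$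

By Step B, $m(W)\le\eta$ w.h.p. for $W=(\xi_{ij}/\sqrt N)$, and by Step C w.h.p. there are $u\ne0$ and $D\in[0,1]^N$ with $DWu=z'u$. This proves Proposition 2, and with it Theorems 1 and 2(a). $\square$
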